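# Rogers Semilattices in the Ershov Hierarchy That Are Finite Boolean Algebras

## 1. A family all of whose computable numberings are equivalent

A numbering of a countable family of sets is a list of its members, repetitions allowed. If the members are given only through approximations, it may be impossible to translate one list of a family computably into another. Ordering the lists by computable translation gives a partial order, and these notes are about the shape of that order when approximations may change their mind a bounded number of times. We begin with a family for which the order is a single point. The device used there returns throughout.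

Fix computable bijections $\langle\cdot,\cdot\rangle$ and $\langle\cdot,\cdot,\cdot\rangle$ from pairs and triples onto $\mathbb N$.

**Definition 1 (finite Ershov levels).** For $m\ge 1$, a set $A\subseteq\mathbb N$ is in $\Sigma_m^{-1}$ if there is a computable $g(x,s)$ such that for all $x$: $g(x,0)=0$; $\lim_s g(x,s)$ exists and is the value at $x$ of the characteristic function of $A$; and $|\{s:g(x,s+1)\ne g(x,s)\}|\le m$.

So $\Sigma_1^{-1}$ is the class of c.e. sets: a number may enter once. In $\Sigma_2^{-1}$ a number may enter once and then leave once, for good. For example, if $A,B$ are c.e. with enumerations $A_s,B_s$ and $A_0=\emptyset$, then $A\setminus B\in\Sigma_2^{-1}$. Put $g(x,s)=1$ iff $x\in A_s\setminus B_s$. The value can change to $1$ when $x$ enters $A$ and back to $0$ when $x$ enters $B$, and nothing else can happen.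

**Definition 2 (numberings and the Rogers semilattice).** A numbering of a countable family $\mathcal A$ of subsets of $\mathbb N$ is a surjection $\alpha:\mathbb N\to\mathcal A$. For $\mathcal A\subseteq\Sigma_m^{-1}$ it is $\Sigma_m^{-1}$-computable if $\{\langle k,x\rangle:x\in\alpha(k)\}\in\Sigma_m^{-1}$. For numberings $\alpha,\beta$ of $\mathcal A$ write $\alpha\le\beta$ if $\alpha=\beta\circ f$ for a computable $f$, write $\alpha\equiv\beta$ if $\alpha\le\beta$ and $\beta\le\alpha$, and let $\deg(\alpha)$ be the $\equiv$-class. The Rogers semilattice $\mathcal R_m^{-1}(\mathcal A)$ is the set of degrees of all $\Sigma_m^{-1}$-computable numberings of $\mathcal A$, ordered by $\le$.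

It is an upper semilattice. With $(\alpha\oplus\beta)(2k)=\alpha(k)$ and $(\alpha\oplus\beta)(2k+1)=\beta(k)$ we have $\alpha,\beta\le\alpha\oplus\beta$, and if $\alpha=\delta\circ f$ and $\beta=\delta\circ g$, then sending $2k$ to $f(k)$ and $2k+1$ to $g(k)$ shows $\alpha\oplus\beta\le\delta$. It is a lattice iff every two elements also have a greatest lower bound in it.

Two examples by hand. If $\mathcal A=\{A\}$ with $A\in\Sigma_m^{-1}$, there is exactly one numbering, so $\mathcal R_m^{-1}(\mathcal A)$ has one element. If $\mathcal A=\{\emptyset,\{0\}\}$, a numbering $\alpha$ is determined by $D=\{k:0\in\alpha(k)\}$, which must differ from $\emptyset$ and $\mathbb N$; $\alpha$ is $\Sigma_2^{-1}$-computable iff $D\in\Sigma_2^{-1}$, and $\alpha\le\alpha'$ iff $D\le_m D'$. So $\mathcal R_2^{-1}(\mathcal A)$ consists of the many-one degrees of the sets $D\in\Sigma^{-1}_2$ with $D\neq\emptyset,\mathbb N$. A computable $D$ and the halting set give two different elements.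

**Effective lists.** We need to list all candidates for computable numberings. Fix $m\ge 1$. For $e,k,x,s$ let $p\le s$ be the largest number, if any, such that $\varphi_e(k,x,0),\dots,\varphi_e(k,x,p)$ all converge within $s$ steps, lie in $\{0,1\}$, begin with $0$, and change value at most $m$ times. Put $u_e(k,x,s)=\varphi_e(k,x,p)$, or $0$ if there is no such $p$. Then $u_e$ is uniformly computable with values in $\{0,1\}$, and $u_e(k,x,0)=0$. As $s$ grows, $p$ never decreases, so $s\mapsto u_e(k,x,s)$ reads off some terms, in order, of a sequence with at most $m$ changes, and itself has at most $m$ changes. If $\gamma$ is a $\Sigma_m^{-1}$-computable numbering with approximation $g$, and $\varphi_e(k,x,s)=g(\langle k,x\rangle,s)$, then $p\to\infty$ and $\gamma(k)=\{x:\lim_s u_e(k,x,s)=1\}$. So every $\Sigma_m^{-1}$-computable numbering occurs in the list $(u_e)$ for level $m$.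

**Opponents.** Let $v_m(k,x,s)$, $m\in\mathbb N$, be the list for level $2$, and $V_m(k)=\{x:\lim_sv_m(k,x,s)=1\}$. The pair $(m,k)$ *has taken* $x$ by $s$ if $v_m(k,x,s')=1$ for some $s'\le s$. It *has dropped* $x$ by $s$ if $v_m(k,x,s'')=1$ and $v_m(k,x,s')=0$ for some $s''<s'\le s$; then both its changes on $x$ are used up and $x\notin V_m(k)$. It *contains* $x$ at $s$ if $v_m(k,x,s)=1$. When we build a family in stages, only values $v_m(k,x,s')$ with $s'\le s$ are consulted at stage $s$. "$V_m$ is a numbering" always means: a numbering of the family being built.

**Proposition 1.** There is an infinite family $\mathcal B\subseteq\Sigma_2^{-1}$ such that $\mathcal R_2^{-1}(\mathcal B)$ has exactly one element.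

*Proof.* Choose pairwise distinct, effectively coded numbers $a_i$ and $\mu_{m,k,i}$. Build sets $X_i$, $i\in\mathbb N$, all empty at stage $0$. At stage $1$, $X_i$ takes $a_i$ and all $\mu_{m,k,i}$ ($m,k\in\mathbb N$). At each stage $s\ge2$: if $(m,k)$ has dropped $\mu_{m,k,i}$ by $s$, then all $X_j$ with $j\ne i$ take $\mu_{m,k,i}$. Every membership changes at most once, so $\alpha(i)=X_i$ is a $\Sigma_2^{-1}$-computable numbering of $\mathcal B=\{X_i:i\in\mathbb N\}$. The sets are pairwise distinct, since $a_i\in X_j$ iff $i=j$.

Let $V_m$ be a numbering. Given $k$, wait for some $i$ such that $(m,k)$ has taken $\mu_{m,k,i}$, and let $c(k)$ be the first $i$ found. The search ends: if $V_m(k)=X_{i'}$, then $\mu_{m,k,i'}\in V_m(k)$. I claim $c(k)=i'$. Suppose $i=c(k)\neq i'$ and put $\mu=\mu_{m,k,i}$. If $(m,k)$ drops $\mu$, then $X_{i'}$ takes $\mu$ while $\mu\notin V_m(k)$, a contradiction. If it never drops $\mu$, then $\mu\in V_m(k)=X_{i'}$; but $X_{i'}$ takes $\mu$ only after a drop, a contradiction. So $V_m=\alpha\circ c$. Conversely, given $i$, search for a $k$ with $c(k)=i$. One exists because $V_m$ is onto, and then $V_m(k)=X_i$. So $\alpha\le V_m$. $\square$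

An opponent at level $2$ that has taken a marker has only two options. If it keeps the marker, it lies in the marker's column. If it drops the marker, it can never have it again, and we hand the marker to everybody else.

## 2. The lattice question, and what has to change

The following question comes from the paper "Algebraic Properties of Rogers Semilattices of Arithmetical Numberings" (https://www3.diism.unisi.it/~sorbi/papers/bgs2.pdf). Let $n\ge1$ and let $\mathcal A\subseteq\Sigma_{n+1}^{-1}$ be such that $\mathcal R_{n+1}^{-1}(\mathcal A)$ contains at least two elements. Is $\mathcal R_{n+1}^{-1}(\mathcal A)$ a lattice? At the arithmetical levels, where numberings are $\Sigma^0_{n+2}$-computable, it is known that a Rogers semilattice $\mathcal R^0_{n+2}(\mathcal A)$ with at least two elements is never a lattice. So one asks whether "never a lattice" also holds here. It does not, for any $n\ge 1$.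

**Theorem 2.** For all $n\ge1$ and $q\ge1$ there is a family $\mathcal A\subseteq\Sigma_{n+1}^{-1}$ such that $\mathcal R_{n+1}^{-1}(\mathcal A)$ is isomorphic, as a partial order, to the Boolean algebra of all subsets of a $q$-element set. In particular, for $q=1$, $\mathcal R_{n+1}^{-1}(\mathcal A)$ can be a two-element chain.

Proposition 1 is what one would get for $q=0$ and $n=1$. Two things change for $q\ge1$. First, the family must have two inequivalent numberings, so some set must have two names whose equality cannot be recognized computably. In Proposition 1 each set had one name in the standard list, and every opponent could be read off. Second, although our own names cannot be matched computably, every opponent must still be translatable into them. These demands pull against each other.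

## 3. Climbing from level $m$ to level $m+1$

The following lemma reduces everything to level $2$: applied $n-1$ times, it carries Theorem 2 from $n=1$ to any $n\ge 1$.

**Lemma 3.** If $\mathcal A\subseteq\Sigma_m^{-1}$ has a $\Sigma_m^{-1}$-computable numbering, there is $\mathcal A^*\subseteq\Sigma_{m+1}^{-1}$ with a $\Sigma_{m+1}^{-1}$-computable numbering and $\mathcal R_m^{-1}(\mathcal A)\cong\mathcal R_{m+1}^{-1}(\mathcal A^*)$.

*Proof.* The idea is to code $X$ so that every opponent at level $m+1$ must spend one change before it shows anything about $X$. Let $(u_e)$ be the list for level $m+1$, and let $t(e,k,x)$ be the least $s$ with $u_e(k,\langle e,k,x\rangle,s)=1$, possibly undefined. Put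
$$X^*=\{\langle e,k,x\rangle:\ t(e,k,x)\uparrow\ \text{or}\ x\notin X\},\qquad \mathcal A^*=\{X^*:X\in\mathcal A\}.$$

**Injectivity.** Some $e$ is such that $u_e(k,y,\cdot)$ eventually takes the value $1$ for all $k,y$. For this $e$, $t(e,0,x)$ is always defined, so $x\in X\iff\langle e,0,x\rangle\notin X^*$. Hence $X\mapsto X^*$ is injective.

**From $\mathcal A$ to $\mathcal A^*$.** Let $\gamma$ be a $\Sigma_m^{-1}$-computable numbering of $\mathcal A$ with approximation $g(j,x,s)$, and let $\gamma^*(j)=\gamma(j)^*$. To approximate "$\langle e,k,x\rangle\in\gamma^*(j)$", start with $0$, change to $1$ at stage $1$, and once $t(e,k,x)$ has been found follow $1-g(j,x,0),1-g(j,x,1),\dots$. The limit is correct. Since $1-g(j,x,0)=1$, there are at most $1+m$ changes. So $\gamma^*$ is a $\Sigma_{m+1}^{-1}$-computable numbering of $\mathcal A^*$.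

**From $\mathcal A^*$ to $\mathcal A$.** Let $\delta$ be a $\Sigma_{m+1}^{-1}$-computable numbering of $\mathcal A^*$, given by $u_e$, with $\delta(k)=X_k^*$. If $t(e,k,x)\uparrow$, then $u_e(k,\langle e,k,x\rangle,s)=0$ for all $s$, so $\langle e,k,x\rangle\notin\delta(k)$, while $\langle e,k,x\rangle\in X_k^*$ by definition: a contradiction. So $t(e,k,x)$ is always defined, and $x\in X_k\iff\langle e,k,x\rangle\notin\delta(k)$. Approximate $X_k$ at $x$ by $0$ for $s\le t(e,k,x)$ and by $1-u_e(k,\langle e,k,x\rangle,s)$ for later $s$. At $s=t(e,k,x)$ the second expression is $0$ too, and $u_e$ has already used one of its at most $m+1$ changes, so there are at most $m$ changes. This is computable because $s\le t(e,k,x)$ is decidable. So $\gamma(k)=X_k$ is a $\Sigma_m^{-1}$-computable numbering of $\mathcal A$, onto $\mathcal A$ by injectivity of $X\mapsto X^*$, and $\gamma^*=\delta$.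

Thus $\gamma\mapsto\gamma^*$ is a bijection between the computable numberings of $\mathcal A$ and those of $\mathcal A^*$. By injectivity again, $\gamma=\gamma'\circ f\iff\gamma^*=\gamma'^*\circ f$. $\square$

From now on we work in $\Sigma_2^{-1}$ and fix $q\ge1$. Let $N_r=\{i:i\equiv r\bmod q\}$ for $r<q$.

## 4. Columns with an extra name

This section says what the family must satisfy and computes its Rogers semilattice from that.

For each $i\in\mathbb N$ there will be a finite nonempty set $E_i$ of labels and one more label $z_i$. Put $J_i=E_i\cup\{z_i\}$, the labels of *column* $i$. Labels of different columns are different, everything is uniformly computable, and each label $v$ names a set $X_v$. Let $\alpha$ list all $X_v$, $v\in\bigcup_iJ_i$, and let $\beta$ list all $X_v$, $v\in\bigcup_iE_i$, along computable bijections of these label sets with $\mathbb N$; we identify labels with indices. Put $\mathcal A=\operatorname{rng}\alpha$. The label $z_i$ will be a second name of a set that already has a name in $E_i$, and it will be hard to tell which one.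

Let $\mathcal T$ be the class of c.e. sets $T$ for which there is a partial computable $h$, defined on $T$, with $h(i)\in\bigcup_jE_j$ and $X_{h(i)}=X_{z_i}$ for all $i\in T$: the sets of columns on which the extra name can be resolved. Clearly $\emptyset\in\mathcal T$, and $\mathcal T$ is closed under c.e. subsets. It is closed under finite unions: given $i\in T_1\cup T_2$, wait until $i$ is enumerated into one of them and use the corresponding $h$.

**Proposition 4.** Suppose that:

- (P1) if $X_v=X_w$, then $v$ and $w$ are labels of the same column;
- (P2) $\alpha$ is $\Sigma_2^{-1}$-computable, and $\beta$ is a numbering of $\mathcal A$;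
- (P3) $\beta\le\gamma\le\alpha$ for every $\Sigma_2^{-1}$-computable numbering $\gamma$ of $\mathcal A$;
- (P4) there is a set $Q\in\mathcal T$ such that
- (P5) for every $r<q$ and every c.e. set $C$, one of $(N_r\setminus Q)\cap C$ and $(N_r\setminus Q)\setminus C$ is finite;
- (P6) $N_r\notin\mathcal T$ for every $r<q$.

Then $\mathcal R_2^{-1}(\mathcal A)$ is isomorphic to $(\mathcal P(\{0,\dots,q-1\}),\subseteq)$.

*Proof.* For a nonempty c.e. set $C$ let $\gamma_C=\beta\oplus\zeta_C$, where $\zeta_C(j)=X_{z_{c(j)}}$ for a fixed computable enumeration $c:\mathbb N\to C$ of $C$. Put $\gamma_\emptyset=\beta$. By (P2), and since $\gamma_C\le\alpha$, $\gamma_C$ is a $\Sigma_2^{-1}$-computable numbering of $\mathcal A$.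

**Step (a): every $\Sigma_2^{-1}$-computable numbering $\gamma$ of $\mathcal A$ is equivalent to some $\gamma_C$.** By (P3), $\gamma=\alpha\circ f$ with $f$ computable, and $\beta\le\gamma$. Let $C=\{i:z_i\in\operatorname{rng}f\}$, a c.e. set. Then $\gamma\le\gamma_C$: if $f(k)\in\bigcup_jE_j$, it is a $\beta$-index; if $f(k)=z_i$, then $i\in C$ and we find $i$ in the enumeration of $C$. And $\gamma_C\le\gamma$, because $\beta\le\gamma$ and for $i\in C$ we find $k$ with $f(k)=z_i$, so $\gamma(k)=X_{z_i}$.

**Step (b): $\gamma_C\le\gamma_D$ iff $C\subseteq D\cup T$ for some $T\in\mathcal T$.** If $\gamma_C\le\gamma_D$, each $i\in C$ is effectively mapped to a $\gamma_D$-index of $X_{z_i}$. This index is either a $\beta$-index, or it names $X_{z_{i'}}$ for some $i'\in D$, and then $i'=i$ by (P1). Let $T$ be the c.e. set of $i\in C$ of the first kind. The $\beta$-indices show $T\in\mathcal T$, and $C\subseteq D\cup T$. Conversely, let $C\subseteq D\cup T$ with $h$ witnessing $T\in\mathcal T$. Map $\beta$-indices to $\beta$-indices. For a $\zeta_C$-index naming $X_{z_i}$, wait until $i$ appears in $D$ (output an index of $i$ in $\zeta_D$) or in $T$ (output the $\beta$-index $h(i)$).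

**Step (c): $\mathcal R_2^{-1}(\mathcal A)$ is a lattice.** Step (d) gives this again; the present argument exhibits the meet and uses only (P1)–(P3). By (b), $\gamma_{C\cap D}\le\gamma_C,\gamma_D$. If $\gamma_Y\le\gamma_C$ and $\gamma_Y\le\gamma_D$, then $Y\subseteq C\cup T_1$ and $Y\subseteq D\cup T_2$ with $T_1,T_2\in\mathcal T$, so $Y\subseteq(C\cap D)\cup(T_1\cup T_2)$ and $\gamma_Y\le\gamma_{C\cap D}$. By (a), $\deg(\gamma_{C\cap D})$ is the greatest lower bound of $\deg(\gamma_C)$ and $\deg(\gamma_D)$.

**Step (d): the isomorphism.** Finite sets are in $\mathcal T$: by (P2) each $X_{z_i}$ is some $X_v$ with $v\in\bigcup_jE_j$, and a finite table is computable. For c.e. $C$ let $Y(C)=\{r<q:(N_r\setminus Q)\setminus C\text{ is finite}\}$, and for $Y\subseteq\{0,\dots,q-1\}$ let $C_Y=\bigcup_{r\in Y}N_r$. If $r\notin Y(C)$, then $(N_r\setminus Q)\cap C$ is finite by (P5). Hence there are finite $F,F'$ with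
$$C\subseteq C_{Y(C)}\cup Q\cup F,\qquad C_{Y(C)}\subseteq C\cup Q\cup F'.$$
Since $Q\cup F,\ Q\cup F'\in\mathcal T$, (b) gives $\gamma_C\equiv\gamma_{C_{Y(C)}}$. With (a), every element of $\mathcal R_2^{-1}(\mathcal A)$ is some $\deg(\gamma_{C_Y})$. If $Y\subseteq Y'$, then $\gamma_{C_Y}\le\gamma_{C_{Y'}}$ by (b). If $r\in Y\setminus Y'$ and $\gamma_{C_Y}\le\gamma_{C_{Y'}}$, then $N_r\subseteq C_{Y'}\cup T$ with $T\in\mathcal T$. As $N_r\cap C_{Y'}=\emptyset$, we get $N_r\subseteq T$, so $N_r\in\mathcal T$, against (P6). So $Y\mapsto\deg(\gamma_{C_Y})$ is an order isomorphism onto $\mathcal R_2^{-1}(\mathcal A)$. $\square$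

It remains to build such a family. The hard property is (P3), against (P6): the opponents must be readable although our own extra names are not.

## 5. One column, one opponent: equal histories forbid commitments

Consider a single column with labels $y^0,y^1,z$, where $X_z$ should end up equal to $X_{y^0}$ or $X_{y^1}$. For (P6) we must be able to answer a computation $\varphi_e(z)=y^0$ by separating $z$ from $y^0$ forever. Call this *shooting* the column.

**The static attempt.** Keep $X_z$ and $X_{y^0}$ identical, stage by stage, and distinct from $X_{y^1}$, until the column is shot. Then put $z$ with $y^1$ and keep $y^0$ apart. To see which of the two blocks $\{z,y^0\}$, $\{y^1\}$ an opponent follows, imitate the markers: for each $(m,k)$ and each block $K$ give a new number $h_K$ to the labels in $K$, and if $(m,k)$ ever drops $h_K$, give $h_K$ to the labels outside $K$. As in Proposition 1, while the blocks stand, $(m,k)$ must take $h_K$ for the block $K$ it follows and must not take the other.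

**Where it stops.** A reduction $f$ of $V_m$ to $\alpha$ has to name a label for $k$ at some finite stage. It cannot wait for the column to be shot, because some columns will never be shot. And $\varphi_e$ may be slow and converge at $z$ only after $f$ has committed itself. Now let the opponent's list be $V(2v)=X_v$ for all labels $v$, with one extra index, $1$ (let all other odd indices copy a fixed $X_v$). It lets $V(1)$ copy the common history of $X_{y^0}$ and $X_z$. If $f(1)=y^0$ is announced and then the column is shot, $V(1)$ continues as $X_z$; otherwise it continues as $X_{y^0}$. Up to the shot the two histories are the same, so the whole history of $V(1)$ is that of $X_z$ or that of $X_{y^0}$, with at most two changes for every number. So $V$ is a $\Sigma_2^{-1}$-computable numbering of the family, and $f(1)$ is wrong if it was $y^0$ or $z$ before the shot. As long as two labels have had the same history, the opponent can still become either one, and no commitment that will survive a later separation is possible.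

**Alternating partitions.** So give $z$ and $y^0$ different histories before committing. Use *phases* of two types: in a phase of type $0$ the blocks are $\{z,y^0\},\{y^1\}$; in a phase of type $1$ they are $\{z,y^1\},\{y^0\}$. Each phase uses its own new numbers, which are withdrawn from all sets when the phase is closed.

Suppose that in a type-$1$ phase $(m,k)$ has taken $h=h_{\{y^0\}}$. Close the phase: $X_{y^0}$ drops $h$, and now nobody has $h$. If $V_m$ is a numbering, $(m,k)$ must drop $h$. At that point $(m,k)$ has used both its changes on $h$, while $X_z$ and $X_{y^1}$ have never touched $h$ and can still take it. I call $h$ a *token*. Giving the token to $X_z$ ensures $V_m(k)\ne X_z$. So we may commit $k$ to $y^0$: whenever $y^0$ must be separated from other labels, those labels take a token of $k$.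

If $k$ instead takes the numbers of $\{z,y^0\}$ in a type-$0$ phase and those of $\{z,y^1\}$ in a type-$1$ phase, we get a token $e_0$ which $y^1$ has never touched, and a token $e_1$ which $y^0$ has never touched. Then we commit $k$ to $z$: the token $e_0$ excludes $y^1$, and $e_1$ excludes $y^0$.

If the opponent does not answer in some phase, then, as we shall show, $V_m$ is not a numbering, and nothing has to be read. The phase then stays as it is forever, and the column must tolerate that.

## 6. Many opponents: labels as functions on a tree, and who pays tokens to whom

Several opponents act on the same column, and each may get stuck in a phase of its own type. The label $z_i$ must still end up equal to some label in $E_i$. So the labels in $E_i$ should allow every combination of types. Let nodes be strings $\sigma\in2^{<\omega}$, put $T_i=\{\sigma:|\sigma|\le i\}$, and let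
$$E_i=\{0,1\}^{T_i},$$
the set of functions $\eta:T_i\to\{0,1\}$. A phase of node $\sigma$ of type $t$ puts into one *big block* the label $z_i$ and all $\eta$ with $\eta(\sigma)=t$, and leaves every other $\eta$ alone. If node $\tau$ is stuck with type $t_\tau$, the label $\eta$ with $\eta(\tau)=t_\tau$ for all stuck $\tau$ is in the big block with $z_i$ each time. For $i=0$, $T_0$ contains only the empty string and $J_0$ is the three-label column of Section 5.

If opponent $m$ has committed $k$ to a label $u$ and a phase of another node stays open forever, it separates $u$ from other labels. So $V_m(k)$ must be excluded from those labels, and opponent $m$ must pay tokens to that phase. A phase that closes gives its tokens back spent, so tokens must be renewed, which happens when opponent $m$ completes new phases. This is why nodes live on a tree. A node $\sigma$ with $|\sigma|=m$ treats opponent $m$. It has outcome $0$ at the stages at which it has just renewed tokens ("settles") and outcome $1$ otherwise. Nodes extending $\sigma^\frown0$ are visited only when $\sigma$ settles, so between two renewals only boundedly many phases are opened there, and $\sigma$ can pay all of them. Nodes extending $\sigma^\frown1$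 are reset whenever $\sigma$ settles, so if $\sigma$ settles infinitely often, their phases do not last. All other nodes that matter to a node on the true path open only finitely many phases, and so disturb only finitely many columns, which can be handled by finite tables.

## 7. The construction

### 7.1 Elements and markers

Let $J_i=E_i\cup\{z_i\}$ with $E_i=\{0,1\}^{T_i}$; then $|E_i|\ge2$. All sets $X_v$ are empty at stage $0$. Even numbers serve as pairwise distinct, effectively coded elements $a_i$ and $\mu_{m,k,i}$. Odd numbers are used for the elements $h^\pi_{m,k,K,a}$ below; a "new number" is the least odd number not yet used.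

At stage $1$ every $X_v$, $v\in J_i$, takes forever $a_i$ and all $\mu_{m,k,i}$ ($m,k\in\mathbb N$).

**Rule M** (applied to each such element at every stage $s\ge2$). If $(m,k)$ has dropped $\mu_{m,k,i}$, then all $X_v$ with $v\notin J_i$ take $\mu_{m,k,i}$ forever.

The number $c(m,k)$ is defined at the first stage $s$ by which $(m,k)$ has taken some $\mu_{m,k,i}$ with $i\le s$, as the least such $i$. Then $(m,k)$ *has arrived* in column $c(m,k)$.

### 7.2 Phases

For $\sigma\in T_i$ and $t\in\{0,1\}$ let $\mathcal P_{i,\sigma,t}$ be the partition of $J_i$ into the big block $B_{i,\sigma,t}=\{z_i\}\cup\{\eta\in E_i:\eta(\sigma)=t\}$ and the singletons $\{\eta\}$, $\eta\in E_i$, $\eta(\sigma)=1-t$. A *local phase* $\pi$ of node $\sigma$ in column $i$ of type $t$ has partition $\mathcal P_{i,\sigma,t}$. It is opened at some stage and may be closed later. A column may also get one *final phase* $\pi_i^{\rm fin}$, with partition $\{\eta^*\},\,J_i\setminus\{\eta^*\}$ for some $\eta^*\in E_i$; it is never closed. Put $A_i=3|T_i|+3$.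

For every open phase $\pi$ in column $i$, local or final, in Step 2 of every stage $s$ and for all $\langle m,k\rangle\le s$ not yet treated for $\pi$, we *introduce* new numbers $h^\pi_{m,k,K,a}$ ($K$ a block of $\pi$, $a<A_i$), and $X_v$ takes $h^\pi_{m,k,K,a}$ for $v\in K$. All opponents $m$ are treated here, not only $m=|\sigma|$.

**Rule H** (for open phases, in Step 2). If $(m,k)$ has dropped an introduced $h^\pi_{m,k,K,a}$, then all $X_v$, $v\in J_i\setminus K$, take it.

*Closing* a local phase $\pi$ means: all $X_v$ drop all elements $h^\pi_{m,k,K,a}$ and all tokens assigned to $\pi$ (defined below).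

The pair $(m,k)$ *sits in $K$ in $\pi$* at $s$ if its elements $h^\pi_{m,k,\cdot,\cdot}$ have been introduced, it contains all $h^\pi_{m,k,K,a}$, $a<A_i$, at $s$, and by $s$ it has never taken any $h^\pi_{m,k,K',a'}$ with $K'\ne K$. So it sits in at most one block of $\pi$.

### 7.3 Node data and exclusion

A node $\sigma$ with $|\sigma|=m$ has a mode (idle, open, closing), a counter $n$, and for each column $i$ a finite partial function $u_{\sigma,i}$ with values in $J_i$. If $u_{\sigma,i}(k)$ is defined, $k$ is a *member* of $\sigma$ in column $i$ with that value: $\sigma$ has committed $k$ to this label. It also has finite *stocks* $\mathrm{Tok}_{\sigma,i}(k,t)$, $t\in\{0,1\}$, of *tokens*. Initially all nodes are idle, with $n=0$ and no further data. We shall prove the following *token properties*.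

- (T1) All tokens in $\mathrm{Tok}_{\sigma,i}(k,t)$ are elements $h^\pi_{m,k,L,a}$ of one closed local phase $\pi$ of $\sigma$ in column $i$ of type $t$, with one block $L$; $(m,k)$ has dropped them; no $X_v$ with $v\notin L$ has ever taken them.
- (T2) If $k$ is a member with value $\theta\in E_i$, then only $\mathrm{Tok}_{\sigma,i}(k,1-\theta(\sigma))$ is used, and its $L$ is $\{\theta\}$. If $k$ is a nonmember or has value $z_i$, then $L=B_{i,\sigma,t}$.

**Exclude$(k,\sigma,i;\pi)$**, for a member $k$ of $\sigma$ in column $i$ with value $u$ and a phase $\pi$ in column $i$. Let $K$ be the block of $u$ in $\pi$.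

- If $u=\theta\in E_i$: remove one token $e$ from $\mathrm{Tok}_{\sigma,i}(k,1-\theta(\sigma))$; all $X_v$, $v\in J_i\setminus K$, take $e$.
- If $u=z_i$: for $t=0,1$ remove one token $e_t$ from $\mathrm{Tok}_{\sigma,i}(k,t)$; each $X_\eta$ with $\eta\in J_i\setminus K$ and $\eta(\sigma)=1-t$ takes $e_t$.

The tokens used are *assigned* to $\pi$. In the second case $z_i\in K$, so the labels outside $K$ lie in $E_i$. Moreover all blocks other than $K$ are singletons: in a local phase $K$ is the big block, and in a final phase the only other block is $\{\eta^*\}$. Granted the token properties, we have:

- (E1) A token is taken only by labels outside its $L$. In the first case $\theta\in K$ and $L=\{\theta\}$. In the second case $L=B_{i,\sigma,t}$, and $\eta\in E_i$ with $\eta(\sigma)=1-t$ is outside it.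
- (E2) The labels taking a given token form a union of blocks of $\pi$. In the first case they form $J_i\setminus K$; in the second, a union of singleton blocks.
- (E3) Every $X_v$ with $v\in J_i\setminus K$ takes some token, and $(m,k)$, $m=|\sigma|$, has dropped that token. In the second case $\eta\notin K$ takes $e_{1-\eta(\sigma)}$.

### 7.4 Shooting a column

*Shooting column $i$ with $\eta^*\in E_i$* means: close all open local phases in column $i$; open $\pi_i^{\rm fin}$ with partition $\{\eta^*\},J_i\setminus\{\eta^*\}$; do Exclude$(k,\sigma,i;\pi_i^{\rm fin})$ for all $\sigma\in T_i$ and all members $k$ of $\sigma$ in column $i$; then erase all node data concerning column $i$. From then on nodes disregard column $i$. Let $Q$ be the c.e. set of columns that are ever shot, $Q_s$ the set of columns shot before stage $s$, and $\eta_i^*$ the $\eta^*$ used for $i\in Q$.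

### 7.5 Stage $s\ge2$

Let $a^s_{r,e}$ be the $e$-th element ($e=0,1,\dots$) of $N_r\setminus Q_s$ in increasing order, and let ${\rm st}_e(x,s)=(W_{0,s}(x),\dots,W_{e,s}(x))$, the $e$-*state* of $x$, ordered lexicographically.

**Step 1, $s$ odd** (this serves (P5)). Take the lexicographically least pair $(e,r)$, $e<s$, $r<q$, if any, such that ${\rm st}_e(a^s_{r,j},s)>{\rm st}_e(a^s_{r,e},s)$ for some $j$ with $e<j\le s$. Take such $j$ with ${\rm st}_e(a^s_{r,j},s)$ maximal, and then least, and shoot $a^s_{r,e},\dots,a^s_{r,j-1}$ with $\eta^*\equiv0$. We say $(e,r)$ acts.

**Step 1, $s$ even** (this serves (P6)). Take the lexicographically least $(e,r)$, $e<s$, $r<q$, if any, which has not yet acted at an even stage and for which there is $i\in N_r\setminus Q_s$ with $a^s_{r,e}<i\le s$ and $\varphi_{e,s}(z_i)\downarrow\in E_i$. For the least such $i$ shoot $i$ with $\eta^*=\varphi_e(z_i)$; now $(e,r)$ has acted.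

**Step 2.** Apply rules M and H, and introduce elements for all open phases.

**Step 3.** Define $\delta_s\in2^s$ by visiting $\sigma=\delta_s\restriction l$ for $l=0,\dots,s-1$ successively; the outcome of $\sigma$ is $\delta_s(l)$. Let $m=|\sigma|$ and $t=n\bmod2$, $n$ the counter of $\sigma$.

*Idle.* Open phase $n$ (see below), set mode := open, outcome $1$.

*Open.* Outcome $1$. If the phase is *complete*, determine the *harvest*, close the local phases of the phase, and set mode := closing. *Complete* means that for every unshot column $i$ in which the phase has a local phase $\pi$ (sitting refers to $\pi$):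

- (c1) every obligatory nonmember $k$ sits in some block, that is, $(m,k)$ does;
- (c2) every member $k$ with value $z_i$ sits in $B_{i,\sigma,t}$, and every member $k$ with value $\theta\in E_i$, $\theta(\sigma)=1-t$, sits in $\{\theta\}$;
- (c3) for each $\eta\in E_i$ with $\eta(\sigma)=1-t$ there is $k$ such that either $k$ is a member with value $\eta$, or $k$ is a nonmember with $(m,k)$ arrived in column $i$ and sitting in $\{\eta\}$.

The *harvest* in column $i$ consists of all members mentioned in (c2) and all nonmembers $k$ with $(m,k)$ arrived in column $i$ and sitting in some block. Each is harvested with the block $K$ in which it sits.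

*Closing.* If for all unshot columns $i$ of the phase all harvested $(m,k)$ have dropped all $h^\pi_{m,k,K,a}$, $a<A_i$, where $K$ is the block with which $k$ is harvested, then *settle* and take outcome $0$; otherwise take outcome $1$. To *settle*:

1. For each unshot column $i$ of the phase and each harvested $k$ with block $K$: let $\mathrm{Tok}_{\sigma,i}(k,t):=\{h^\pi_{m,k,K,a}:a<A_i\}$; the old stock is discarded. If $k$ was a nonmember and $K=\{\theta\}$, then $k$ becomes a member with value $\theta$, and its stock of type $1-t$ is discarded. If $k$ was a nonmember, $K=B_{i,\sigma,t}$ and $\mathrm{Tok}_{\sigma,i}(k,1-t)\ne\emptyset$, then $k$ becomes a member with value $z_i$.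
2. For each $k$ that has just become a member in column $i$ and each local phase $\pi'$ now open in column $i$ at a node $\tau\supseteq\sigma^\frown0$: Exclude$(k,\sigma,i;\pi')$.
3. *Reset* all $\tau\supseteq\sigma^\frown1$: close their open local phases, erase their data, mode := idle, $n:=0$.
4. Let $n:=n+1$, open phase $n$, mode := open.

*Opening phase $n$ of $\sigma$* (of type $n\bmod2$) at stage $s$: in each unshot column $i$ with $|\sigma|\le i\le|\sigma|+n$ open a new local phase $\pi$ of $\sigma$. *Obligatory* in column $i$ are the $k$ with $\langle m,k\rangle\le s$ and $c(m,k)=i$ already defined. For every $\rho$ with $\rho=\sigma$ or $\rho^\frown0\subseteq\sigma$ and every member $k$ of $\rho$ in column $i$, do Exclude$(k,\rho,i;\pi)$.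

**Lemma 5 (simple facts).**

1. A node opens local phases only when it has no open local phase. So each node has at most one open local phase per column.
2. A node $\tau\supseteq\sigma^\frown0$ is visited only at stages at which $\sigma$ settles.
3. Members of $\sigma$ arise only at settlings of $\sigma$. A member keeps its value until $\sigma$ is reset or the column is shot.
4. If $k$ is a member of $\sigma$, $|\sigma|=m$, in column $i$, then $c(m,k)=i$.

*Proof.* (1) A node opens local phases only when idle, and then it is in its initial state or its phases were closed by a reset; or in item 4 of a settling, and then the phases of the previous phase were closed when it became complete. (2) $\sigma$ has outcome $0$ exactly when it settles. (3) This is how the construction is written: settle item 1 gives a value only to nonmembers. (4) A nonmember is harvested in column $i$ only if $(m,k)$ has arrived there, and $c(m,k)$ does not change once defined. $\square$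

## 8. Tokens suffice, and every membership changes at most twice

**Lemma 6.** The token properties hold, stocks are nonempty whenever Exclude uses them, and each membership "$x\in X_v$" changes at most twice. Hence $\alpha$ and $\beta$, as lists of sets, have $\Sigma_2^{-1}$ approximations.

*Proof.* **Step 1: token properties.** The purpose is to see that a token is untouched outside $L$. Let $k$ be harvested with block $K$ in a local phase $\pi$ at stage $s$. Then $(m,k)$ contains all $h^\pi_{m,k,K,a}$ at $s$, so it has not dropped them by $s$, and rule H has never been applied to them. At $s$ the phase $\pi$ is closed, so rule H is not applied to them later. Labels outside $K$ can therefore take them only as tokens. Each of them enters a stock at most once, at the settling that ends its phase, and it is removed from the stock when used; so while it is in a stock, no label outside $K$ has ever taken it. At the settling, $(m,k)$ has dropped it. This gives (T1).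

For (T2): a member with value $\theta$ obtained this value by being harvested with $\{\theta\}$ in a phase of type $1-\theta(\sigma)$, which is the stock Exclude uses. Later it is harvested, by (c2), only in phases of this type and with $\{\theta\}$. A harvested nonmember that remains a nonmember at the settling was harvested with a big block. A member with value $z_i$ got both its stocks from big blocks, and by (c2) it is later harvested only with big blocks.

**Step 2: counting.** The purpose is to bound the number of Exclude calls between two renewals by $A_i$. Let $k$ be a member of $\sigma$ in column $i$, and consider a stock of type $t$ that it needs: $t=1-\theta(\sigma)$ for value $\theta$, and $t=0,1$ for value $z_i$. Column $i$ belongs to all later phases of $\sigma$ until $\sigma$ is reset or $i$ is shot, because $n$ only grows. By (c2), $k$ is harvested in every such phase of type $t$. So the stock is replaced by $A_i$ new tokens at every settling of a phase of type $t$, that is, at every second settling, and this is the first thing done at that settling. When $k$ becomes a member, its needed stocks are full, since nonmembers use no tokens. Each Exclude for $k,\sigma,i$ uses one token of each needed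 stock. Between two replacements, or from becoming a member to the next replacement, Exclude is called for $k,\sigma,i$ only as follows.

- In settle item 2, when $k$ becomes a member: at most $|T_i|$ times, since each node of $T_i$ has at most one open local phase in column $i$ and no other nodes have any.
- At openings of local phases in column $i$ by $\sigma$ itself or by nodes $\tau\supseteq\sigma^\frown0$. While $k$ is a member these occur only at stages at which $\sigma$ settles, by Lemma 5(2), and after item 1 of that settling. Between two replacements at most two such stages matter: the settling that starts the interval and at most one more, since at the next one the stock is replaced first. At each there are at most $1+|T_i|$ openings, as each node opens at most one local phase per column and stage.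
- At the shooting of $i$: at most once.

The total is at most $|T_i|+2(1+|T_i|)+1=3|T_i|+3=A_i$. So the stock never runs out.

**Step 3: changes.** Elements $a_i,\mu_{m,k,i}$ change at most once in each $X_v$. Consider an element $h^\pi_{m,k,K,a}$ with $\pi$ in column $i$. For $v\in K$, $X_v$ takes it at introduction, possibly drops it at the closing of $\pi$, and never takes it again, by (E1). For $v\in J_i\setminus K$ there are two possibilities. Either rule H is applied to it while $\pi$ is open; then $(m,k)$ has dropped it, so it is never harvested and never a token, and $X_v$ only possibly drops it at closing. Or rule H is never applied to it; then $X_v$ can take it only as a token, at most once, and possibly drops it once, when the phase to which it is assigned closes. Labels of other columns never take it. So there are at most two changes.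

At each stage only finitely many phases are open and only finitely many actions concern odd numbers, and rule M is decidable for each element at each stage. So the approximation is computable. $\square$

## 9. Which labels become equal, and where opponents must sit

**Lemma 7.** Labels of different columns have different sets. If $V_m$ is a numbering, then for all $k$: $c(m,k)$ is defined, and $V_m(k)=X_v$ for some $v\in J_{c(m,k)}$; moreover $V_m(k)=X_v$ implies $v\in J_{c(m,k)}$.

*Proof.* We have $a_i\in X_v\iff v\in J_i$, which gives the first claim. Let $V_m(k)=X_v$, $v\in J_{i'}$. Then $\mu_{m,k,i'}\in X_v=V_m(k)$, so $c(m,k)$ is defined, say $=i$. Suppose $i\ne i'$. The pair $(m,k)$ has taken $\mu=\mu_{m,k,i}$. If it drops $\mu$, rule M puts $\mu$ into $X_v$, but $\mu\notin V_m(k)$. If it does not, $\mu\in V_m(k)=X_v$, and since $v\notin J_i$ this requires rule M, hence a drop. Both are contradictions. $\square$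

Let $\Pi_i$ be the set of phases in column $i$ that are open forever (from some stage on). If $i\in Q$, then $\Pi_i=\{\pi_i^{\rm fin}\}$, since the local phases are closed and no new ones are opened. If $i\notin Q$, then $\Pi_i$ contains at most one local phase of each $\tau\in T_i$, and nothing else.

**Lemma 8.** For $v,w\in J_i$: $X_v=X_w$ iff $v,w$ are in the same block of every $\pi\in\Pi_i$.

*Proof.* ($\Leftarrow$) We check that no element distinguishes $X_v$ from $X_w$. The elements $a_j,\mu_{m,k,j}$ do not distinguish labels of one column. Elements of phases in other columns are in neither set. Let $\pi\in\Pi_i$. Its elements are never tokens, because tokens come from closed phases. So an introduced $h^\pi_{m,k,K,a}$ finally belongs to $X_{v'}$, $v'\in J_i$, for exactly the $v'\in K$, or, if rule H was applied, for all $v'\in J_i$. Now take an element of a closed phase of column $i$. After the closing it is in no set, except possibly as a token assigned to a phase $\pi''$ of column $i$, which happens at most once. If $\pi''$ gets closed, the token is dropped for good. If $\pi''\in\Pi_i$, then by (E2) the labels which keep the token form a union of blocks of $\pi''$, so it does not distinguish $X_v$ from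 $X_w$.

($\Rightarrow$) Let $m$ be such that $v_m\equiv0$. If $\pi\in\Pi_i$ and $v\in K$, $w\notin K$ for a block $K$ of $\pi$, then $h^\pi_{m,0,K,0}$ is eventually introduced and never dropped by $(m,0)$, so rule H never applies to it. It is never a token, so it is in $X_v\setminus X_w$. $\square$

**Lemma 9.** For all $i$, $X_{z_i}=X_\eta$ for some $\eta\in E_i$. If $i\in Q$, then $X_{z_i}=X_\eta$ for all $\eta\in E_i\setminus\{\eta_i^*\}$, and $X_{z_i}\ne X_{\eta_i^*}$. So $\beta$ is a numbering of $\mathcal A$, and $\beta\le\alpha$.

*Proof.* For $i\in Q$ use Lemma 8 with $\Pi_i=\{\pi_i^{\rm fin}\}$, and $|E_i|\ge2$. For $i\notin Q$ let $\eta(\tau)$ be the type of the local phase of $\tau$ in $\Pi_i$ if there is one, and $0$ otherwise. Then $\eta$ and $z_i$ lie in the same (big) block of every $\pi\in\Pi_i$, so $X_{z_i}=X_\eta$ by Lemma 8. $\square$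

**Lemma 10.** Let $V_m$ be a numbering, $V_m(k)=X_v$, $v\in J_i$, $\pi\in\Pi_i$, and let $K$ be the block of $v$ in $\pi$. Then $(m,k)$ sits in $K$ in $\pi$ at all sufficiently late stages, and never sits in another block of $\pi$.

*Proof.* Let $K'\ne K$ be a block of $\pi$ and $h=h^\pi_{m,k,K',a}$. Suppose $(m,k)$ takes $h$ at some time, before or after its introduction. If it drops $h$, rule H puts $h$ into $X_v$ forever, since $\pi$ is never closed; but $h\notin V_m(k)$. If it does not drop $h$, then $h\in V_m(k)=X_v$ with $v\notin K'$. As $h$ is never a token, this requires rule H, hence a drop. Both are contradictions, so $h$ is never taken, and $(m,k)$ never sits in $K'$. The elements $h^\pi_{m,k,K,a}$ are eventually introduced and lie in $X_v=V_m(k)$, so $(m,k)$ contains them from some stage on. $\square$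

**Lemma 11.** Let $k$ at some stage be a member of $\sigma$, $|\sigma|=m$, in column $i$ with value $u$, and suppose $\sigma$ is never reset afterwards. Let $\pi\in\Pi_i$ be a local phase of $\sigma$ or of some $\tau\supseteq\sigma^\frown0$, or the final phase. Then $V_m(k)\ne X_v$ for every $v\in J_i$ outside the block of $u$ in $\pi$.

*Proof.* It suffices to show that Exclude$(k,\sigma,i;\pi)$ is executed while $k$ has value $u$. For then, by (E3), each such $X_v$ takes a token dropped by $(m,k)$ and keeps it forever, since $\pi$ is never closed; so $V_m(k)\ne X_v$.

*Final phase.* At the given stage $i$ has not been shot, since data are erased at the shooting. By Lemma 5(3), $k$ is still a member with value $u$ when $i$ is shot, and Exclude is executed then.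

*Local phase*, so $i\notin Q$. If $\pi$ is opened after $k$ has become a member with value $u$, then $k$ is still a member at that time, and Exclude is executed at the opening. Otherwise $\pi$ is open when $k$ becomes a member. Then $\pi$ is not a phase of $\sigma$, because members arise in settle item 1, when no local phase of $\sigma$ is open (item 4 comes later). So $\pi$ belongs to some $\tau\supseteq\sigma^\frown0$, and Exclude is executed in settle item 2. $\square$

## 10. The true path: opponents that are numberings settle infinitely often

Write $\tau<_L\sigma$ if $\rho^\frown0\subseteq\tau$ and $\rho^\frown1\subseteq\sigma$ for some $\rho$. Define $TP\in2^\omega$ inductively: if $\sigma\subset TP$, then $TP(|\sigma|)=0$ iff $\sigma^\frown0$ is visited infinitely often.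

**Lemma 12.** Let $\sigma\subset TP$.

1. $\sigma$ is visited infinitely often.
2. $\sigma^\frown0\subset TP$ iff $\sigma$ settles infinitely often.
3. Nodes $\tau<_L\sigma$ are visited at only finitely many stages.
4. $\sigma$ is reset only finitely often.

*Proof.* The root is visited at every stage $s\ge2$, and a visit of $\sigma$ at a stage $s>|\sigma|+1$ is followed by a visit of $\sigma^\frown0$ or $\sigma^\frown1$; induction gives (1). A settling of $\sigma$ at such a stage is followed by a visit of $\sigma^\frown0$, and conversely by Lemma 5(2), which gives (2). If $\rho^\frown1\subseteq\sigma$, then by (2) for $\rho$, $\rho$ settles only finitely often. A visit of a node $\tau<_L\sigma$, witnessed by $\rho$, happens only at stages at which this $\rho$ settles, and there are finitely many such $\rho$; this gives (3). Finally $\sigma$ is reset only when some $\rho$ with $\rho^\frown1\subseteq\sigma$ settles; this gives (4). $\square$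

**Lemma 13.** If $V_m$ is a numbering and $\sigma=TP\restriction m$, then $\sigma^\frown0\subset TP$: $\sigma$ settles infinitely often.

*Proof.* Suppose not. After some stage $\sigma$ is never reset and never settles. As it is visited infinitely often, it eventually stays forever in one phase, in mode open or in mode closing. The phase concerns finitely many columns, and memberships at $\sigma$ in never-shot columns no longer change. Consider the never-shot columns $i$ of the phase, at stages so late that the other columns of the phase have been shot.

*Mode open.* The local phases $\pi$ concerned are never closed, so they are in the sets $\Pi_i$. We check that the phase becomes complete.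

- (c1) If $k$ is obligatory in column $i$, then $c(m,k)=i$, and $V_m(k)=X_v$ with $v\in J_i$ by Lemma 7. So $(m,k)$ sits in a block from some stage on, by Lemma 10.
- (c2) Let $k$ be a member with value $u$ in column $i$. By Lemma 5(4) and Lemma 7, $V_m(k)=X_v$ with $v\in J_i$. By Lemma 11, $v$ is in the block of $u$ in $\pi$. By Lemma 10, $(m,k)$ sits in the block of $u$ from some stage on. For $u=z_i$ this block is $B_{i,\sigma,t}$, and for $u=\theta$ with $\theta(\sigma)=1-t$ it is $\{\theta\}$, as required.
- (c3) Let $\eta\in E_i$ with $\eta(\sigma)=1-t$. As $V_m$ is onto $\mathcal A$, $V_m(k)=X_\eta$ for some $k$. By Lemma 7, $c(m,k)=i$; by Lemma 10, $(m,k)$ sits in $\{\eta\}$ from some stage on. If $k$ is a nonmember, we are done. If $k$ is a member with value $u$, then by Lemma 11 $\eta$ is in the block of $u$; as $\{\eta\}$ is a block, $u=\eta$.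

These are finitely many conditions, each true at all late stages. So the phase is complete at all late stages, and $\sigma$ leaves mode open at its next visit: a contradiction.

*Mode closing.* The harvested elements in the columns considered were taken by the pairs $(m,k)$, and since the closing they belong to no $X_v$; they could return only as tokens, after a settling of $\sigma$. As $V_m(k)=X_v$ for some $v$, $(m,k)$ eventually drops them. There are finitely many, so $\sigma$ settles: a contradiction. $\square$

## 11. Every numbering of the family lies between $\beta$ and $\alpha$

**Proposition 14.** If $V_m$ is a numbering of $\mathcal A$, then $V_m\le\alpha$ and $\beta\le V_m$.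

*Proof.* Let $\sigma=TP\restriction m$; by Lemma 13, $\sigma^\frown0\subset TP$. Let $s_1$ be a stage after the last reset of $\sigma$.

**Step 1: finitely many bad columns.** Nodes $\tau<_L\sigma$ are visited at only finitely many stages, and each visit opens finitely many local phases. A node $\rho$ with $\rho^\frown1\subseteq\sigma$ is on the true path, is reset finitely often and settles finitely often, so it opens finitely many local phases. Choose $i_1\ge m$ such that none of these nodes ever opens a local phase in a column $i>i_1$.

*Claim.* If $i>i_1$, $i\notin Q$, and $\pi\in\Pi_i$ is a phase of $\tau$, then $\tau\supseteq\sigma^\frown0$.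

If not, then $\tau$ is a proper initial segment of $\sigma^\frown0$, or $\tau$ and $\sigma^\frown0$ split at some $\rho$. So one of the following holds.

- $\tau\subseteq\sigma$ and $\tau^\frown1\subseteq\sigma$. This is excluded by the choice of $i_1$.
- $\tau\subseteq\sigma$ and $\tau^\frown0\subseteq\sigma^\frown0$ (this includes $\tau=\sigma$). Then $\tau^\frown0\subset TP$, so $\tau$ settles infinitely often, and each of its phases gets closed, so $\pi\notin\Pi_i$.
- $\rho^\frown0\subseteq\tau$ and $\rho^\frown1\subseteq\sigma^\frown0$. Then $\rho\ne\sigma$, so $\rho^\frown1\subseteq\sigma$ and $\tau<_L\sigma$. This is excluded by the choice of $i_1$.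
- $\rho^\frown1\subseteq\tau$ and $\rho^\frown0\subseteq\sigma^\frown0\subset TP$. Then $\rho$ settles infinitely often, so $\tau$ is reset infinitely often, and all its local phases get closed.

This proves the claim.

**Step 2: commitments are correct.** We show:
$$\text{if } i>i_1 \text{ and, at some stage}>s_1,\ k\text{ is a member of }\sigma\text{ in column }i\text{ with value }u,\text{ then }V_m(k)=X_u.\tag{1}$$
By Lemma 5(4) and Lemma 7, $V_m(k)=X_v$ with $v\in J_i$. If $i\notin Q$, then by the claim every $\pi\in\Pi_i$ is a phase of some $\tau\supseteq\sigma^\frown0$; if $i\in Q$, then $\Pi_i=\{\pi_i^{\rm fin}\}$. In both cases Lemma 11 shows that $v$ and $u$ lie in the same block of every $\pi\in\Pi_i$. By Lemma 8, $X_v=X_u$.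

**Step 3: $V_m\le\alpha$.** Given $k$, compute $i=c(m,k)$; by Lemma 7, $V_m(k)=X_v$ for some $v\in J_i$.

Let $i>i_1$. Search for a stage $s>s_1$ such that either $k$ is a member of $\sigma$ in column $i$ (output its value), or $i$ has been shot and $(m,k)$ sits in a block $K$ of $\pi_i^{\rm fin}$ (output some label in $K$). The output is correct, in the first case by (1); in the second, $v\in K$ by Lemma 10, and all labels in $K$ name the same set by Lemma 8. If $i\in Q$, the search ends by Lemma 10. Let $i\notin Q$. Since $\sigma$ is not reset after $s_1$ and settles infinitely often, its counter tends to infinity. As $i\ge m$, all sufficiently late phases of $\sigma$ have a local phase in column $i$, and in each of them $k$ is obligatory. All these phases become complete and settle. As long as $k$ is a nonmember, by (c1) it sits in a block at completion and, having arrived, is harvested. If it is harvested with a singleton, it becomes a member at the settling. If it is harvested with big blocks in two consecutive phases, of types $t$ and $1-t$, then at the second settling its stock of type $t$ is nonempty, because nonmembers use no tokens; so it becomes a member with value $z_i$ then, if it was not one already.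 So the search ends.

Let $i\le i_1$. There are finitely many such $i$, and we may use finite information about them. If $i\in Q$, wait until $i$ has been shot and $(m,k)$ sits in a block $K$ of $\pi_i^{\rm fin}$, and output a label in $K$; this works as above. If $i\notin Q$, the set $\Pi_i$ is finite. Wait until for each $\pi\in\Pi_i$ the pair $(m,k)$ has been seen sitting in some block $K_\pi$ of $\pi$, and output a label in $J_i\cap\bigcap_{\pi\in\Pi_i}K_\pi$. By Lemma 10 the waiting ends and $v$ lies in this intersection; by Lemma 8 every label in it names $X_v$.

**Step 4: $\beta\le V_m$.** Let $\eta\in E_i$ be given. For the finitely many $\eta$ with $i\le i_1$ use a finite table. If $i>i_1$, search for $s>s_1$ and $k$ such that either $k$ is a member of $\sigma$ in column $i$ with value $\eta$, or $i$ has been shot, $c(m,k)=i$ is defined, and $(m,k)$ sits in the block of $\pi_i^{\rm fin}$ containing $\eta$. Output $k$. In the first case $V_m(k)=X_\eta$ by (1). In the second case $V_m(k)=X_v$ with $v\in J_i$ by Lemma 7, $v$ is in the block of $\eta$ by Lemma 10, and $X_v=X_\eta$ by Lemma 8. The search ends if $i\in Q$: take $k$ with $V_m(k)=X_\eta$ and use Lemmas 7 and 10. If $i\notin Q$, consider a late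 phase of $\sigma$ of type $t=1-\eta(\sigma)$, with a local phase in column $i$, at its completion. By (c3) there is a member with value $\eta$, or there is a nonmember $k$ with $(m,k)$ arrived in column $i$ and sitting in $\{\eta\}$. In the latter case $k$ is harvested with $\{\eta\}$ and becomes a member with value $\eta$ at the settling. $\square$

## 12. The columns that are never shot, and the proof of Theorem 2

**Lemma 15.** For all $r<q$ and $e$, $a_{r,e}=\lim_sa^s_{r,e}$ exists, so $N_r\setminus Q=\{a_{r,e}:e\in\mathbb N\}$ is infinite. For every c.e. set $C$, one of $(N_r\setminus Q)\cap C$ and $(N_r\setminus Q)\setminus C$ is finite.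

*Proof.* **Step 1: limits exist.** Fix $r$ and use induction on $e$. Consider stages at which all $a_{r,e'}$, $e'<e$, have reached their limits, and after all even-stage actions (at most one each) of the pairs $(e',r)$, $e'<e$. Actions of $(e',r')$ with $r'\ne r$ do not touch $N_r$. Even-stage actions of $(e',r)$ with $e'\ge e$ shoot a column above $a^s_{r,e'}\ge a^s_{r,e}$, and odd-stage actions of $(e',r)$ with $e'>e$ shoot only columns from $a^s_{r,e'}>a^s_{r,e}$ upward; so neither moves $a^s_{r,e}$. Odd-stage actions of $(e',r)$ with $e'<e$ would move $a_{r,e'}$ and do not occur. So $a_{r,e}$ moves only by odd-stage actions of $(e,r)$, which replace $a^s_{r,e}$ by $a^s_{r,j}$, a number of strictly larger $e$-state. The $e$-state of a fixed number never decreases and there are $2^{e+1}$ of them, so there are finitely many moves, and the limit exists. The limits are strictly increasing in $e$ and are never shot. Conversely, the position in $N_r\setminus Q_s$ of a number in $N_r\setminus Q$ never increases, so it is finally constant, and the number is some $a_{r,e}$.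

**Step 2: no pair is asked forever.** Each odd-stage action of $(e,r)$ moves $a_{r,e}$, so each pair acts only finitely often at odd stages. Hence no pair meets the condition for acting at all late odd stages: otherwise, once the finitely many lexicographically smaller pairs have stopped acting at odd stages, it would act at every late odd stage.

**Step 3: the dichotomy.** Suppose $C=W_e$ violates the last claim for $r$. The final $e$-state of a number determines whether it is in $C$, and there are finitely many $e$-states. So two different $e$-states $\xi>\xi'$ each occur as the final $e$-state of infinitely many $a_{r,j}$. Choose $p\ge e$ with $a_{r,p}$ of final $e$-state $\xi'$, and $j>p$ with $a_{r,j}$ of final $e$-state $\xi$. Since ${\rm st}_p$ extends ${\rm st}_e$ and the order is lexicographic, ${\rm st}_p(a^s_{r,j},s)>{\rm st}_p(a^s_{r,p},s)$ at all late stages. So $(p,r)$ meets the condition for acting at all late odd stages, against Step 2. $\square$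

**Lemma 16.** $Q\in\mathcal T$, and $N_r\notin\mathcal T$ for each $r<q$.

*Proof.* For $i\in Q$ wait until $i$ is shot, which reveals $\eta_i^*$, and output any $\eta\in E_i\setminus\{\eta_i^*\}$; this is correct by Lemma 9. So $Q\in\mathcal T$.

Suppose $h$ witnesses $N_r\in\mathcal T$, and let $e$ be such that $\varphi_e(z_i)=h(i)$ for $i\in N_r$. By Lemma 7, $X_{h(i)}=X_{z_i}$ implies $h(i)\in E_i$. If $(e,r)$ ever acts at an even stage, on column $i\in N_r$, then $\eta_i^*=h(i)$, and $X_{z_i}\ne X_{\eta_i^*}=X_{h(i)}$ by Lemma 9: a contradiction. If it never acts at an even stage, choose $i\in N_r\setminus Q$ with $i>a_{r,e}$, using Lemma 15. Since $a^s_{r,e}$ never decreases in $s$, $a^s_{r,e}\le a_{r,e}<i$ for all $s$. So at all late even stages $(e,r)$ meets the condition for acting, via $i$. Each of the finitely many smaller pairs acts at most once at even stages, so $(e,r)$ eventually acts: a contradiction. $\square$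

*Proof of Theorem 2.* Let $n=1$. The family $\mathcal A$ of Section 7 satisfies the hypotheses of Proposition 4: (P1) is the first claim of Lemma 7; (P2) is Lemma 6 and Lemma 9; (P3) is Proposition 14, since every $\Sigma_2^{-1}$-computable numbering of $\mathcal A$ is some $V_m$; (P4) and (P6) are Lemma 16; (P5) is Lemma 15. So $\mathcal R_2^{-1}(\mathcal A)\cong(\mathcal P(\{0,\dots,q-1\}),\subseteq)$. For general $n$, apply Lemma 3 $n-1$ times. $\blacksquare$

For $q\ge1$ this semilattice has $2^q\ge2$ elements and is a lattice. Hence the statement "for every $\mathcal A\subseteq\Sigma_{n+1}^{-1}$ such that $\mathcal R_{n+1}^{-1}(\mathcal A)$ contains at least two elements, $\mathcal R_{n+1}^{-1}(\mathcal A)$ is not a lattice" is false for every $n\ge1$.
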